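\title{A square-zero extension of a representation-finite algebra with representation dimension four}

\begin{abstract}
Let $A$ be an artin algebra and $I$ an ideal with $I^2=0$ such that $A/I$ is representation-finite. Must the representation dimension of $A$ be at most $3$? We show that the answer is no: over every field there is such an algebra, of dimension $39$ and with $\operatorname{rad}^3(A)=0$, whose representation dimension is $4$. We also show that under these hypotheses there is always a generator whose endomorphism algebra has global dimension at most $3$, and we give a condition on the injective modules under which the representation dimension is at most $3$. In the counterexample, an indecomposable injective module detects the commutator $xy-yx$ on modules over the free algebra $k\langle x,y\rangle$.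
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{artin algebra} is an algebra over a commutative artinian ring that is finitely generated as a module over that ring; finite-dimensional algebras over a field are the main examples. Let $A$ be an artin algebra and $A$-mod the category of finitely generated left $A$-modules. For $M\in A$-mod let $\operatorname{add}M$ be the class of modules isomorphic to direct summands of finite direct sums of copies of $M$. The module $M$ is a \emph{generator} if every indecomposable projective module is isomorphic to a direct summand of $M$, that is, if $A\in\operatorname{add}M$. It is a \emph{generator-cogenerator} if the same holds for every indecomposable injective module as well. The \emph{representation dimension} of $A$, in the sense of Auslander, is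
\[
\operatorname{rep.dim}(A)=\inf\{\operatorname{gl.dim}\operatorname{End}_A(M): M \text{ a generator-cogenerator of } A\text{-mod}\}.
\]
The algebra $A$ is \emph{representation-finite} if $A$-mod has only finitely many isomorphism classes of indecomposable modules.

The global dimension of $\operatorname{End}_A(M)$ is governed by resolutions in $A$-mod. If every module has a resolution of length $n$ by modules from $\operatorname{add}M$ that stays exact under $\operatorname{Hom}_A(M,-)$, then $\operatorname{gl.dim}\operatorname{End}_A(M)\le n+2$ (Lemma~\ref{lem:criterion}). So the representation dimension measures how many steps are needed to build all modules from finitely many. If $A$ is representation-finite, take for $M$ the direct sum of all indecomposable modules: no step is needed, $n=0$, and $\operatorname{rep.dim}(A)\le 2$.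

Now let $I$ be an ideal of $A$ with $I^2=0$. Every module $X$ is an extension $0\to IX\to X\to X/IX\to 0$ of two $A/I$-modules. If $A/I$ is representation-finite, both ends come from a finite list, and one expects that one step suffices and the bound rises from $2$ to $3$. This is the question posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Let $A$ be an artin algebra and $I$ an ideal of $A$ with $I^2=0$. If $A/I$ is representation-finite, is $\operatorname{rep.dim}(A)\le3$?}
\medskip

The answer is known to be positive when $I=\operatorname{rad}(A)$, and when $I=\operatorname{rad}^n(A)$ where $n+1$ is the nilpotency index of $\operatorname{rad}(A)$. In general it is negative.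

\begin{theorem}\label{thm:main}
Let $k$ be any field, and let $A$ be the $k$-algebra and $I$ the ideal defined in Section~\ref{sec:algebra}. Then $\dim_kA=39$, $\operatorname{rad}^3(A)=0$, $I^2=0$, the algebra $A/I$ is representation-finite, and $\operatorname{rep.dim}(A)=4$.
\end{theorem}

The expectation above is nevertheless correct for generators, and it is correct for generator-cogenerators when the injective modules are close to being $A/I$-modules.

\begin{theorem}\label{thm:positive}
Let $A$ be an artin algebra and $I$ an ideal with $I^2=0$ and $A/I$ representation-finite. Let $G$ be the module constructed in Section~\ref{sec:generator}.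
\begin{enumerate}
\item[(a)] $G$ is a generator of $A$-\textup{mod} and $\operatorname{gl.dim}\operatorname{End}_A(G)\le3$.
\item[(b)] Suppose that every indecomposable injective module $J$ satisfies $J\in\operatorname{add}G$ \textup{(}for example, $J$ is projective or $IJ=0$\textup{)} or $IJ\subseteq\operatorname{soc}J$. Then $\operatorname{rep.dim}(A)\le3$.
\item[(c)] In particular, $\operatorname{rep.dim}(A)\le3$ if $A$ is self-injective, or $\operatorname{rad}(A)\,I=0$, or $I\operatorname{rad}(A)=0$.
\end{enumerate}
\end{theorem}

Part (c) contains both known cases, since $I=\operatorname{rad}^n(A)$ and $\operatorname{rad}^{n+1}(A)=0$ give $\operatorname{rad}(A)\,I=0$. By part (a), the obstruction in Theorem~\ref{thm:main} comes only from requiring the injective modules as summands. Whether the representation dimension is bounded by a universal constant under the hypotheses of the Question is not determined here.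

The lower bound in Theorem~\ref{thm:main} rests on a module of length three that exists over the free algebra $k\langle x,y\rangle$ but not over the polynomial ring $k[x,y]$ (Section~\ref{sec:towers}). The algebra $A$ is built so that $k\langle x,y\rangle$-modules embed in $A$-mod and one indecomposable injective $A$-module sees the commutator $xy-yx$ (Section~\ref{sec:algebra}). A resolution of length one would then produce the forbidden module over $k[x,y]$ (Section~\ref{sec:lower}). The upper bound (Section~\ref{sec:upper}) extends the resolutions of Section~\ref{sec:generator} by one step.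

\section{Relative resolutions and global dimension}\label{sec:criterion}

Modules are finitely generated left modules unless we say otherwise. We use the following standard facts about an artin algebra $A$. Modules have finite length, decompose uniquely into indecomposables (Krull--Schmidt), and have projective covers; the projective cover of a direct sum is the direct sum of the projective covers. There is a duality $D$ between $A$-mod and $A^{\mathrm{op}}$-mod, equal to $\operatorname{Hom}_k(-,k)$ for a finite-dimensional algebra over a field $k$, and the injective modules are the modules in $\operatorname{add}DA$. An indecomposable injective module $J$ has a simple socle, which lies in every nonzero submodule of $J$. An injective submodule is a direct summand, so: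
\begin{equation}\label{eq:socle}
\begin{array}{l}
\text{\emph{if $J$ is indecomposable injective and $X$ has no nonzero injective direct}}\\
\text{\emph{summand, then every map $J\to X$ factors through $J/\operatorname{soc}J$.}}
\end{array}
\end{equation}
For $M\in A$-mod the ring $\Gamma=\operatorname{End}_A(M)$ is an artin algebra. Its global dimension is the supremum of the projective dimensions of its finitely generated right modules, and $\operatorname{gl.dim}\Gamma=\operatorname{gl.dim}\Gamma^{\mathrm{op}}$.

Write $(M,X)=\operatorname{Hom}_A(M,X)$, a right $\Gamma$-module by composition. The finitely generated projective right $\Gamma$-modules are the modules $(M,M')$ with $M'\in\operatorname{add}M$, and for such $M'$ and any $X$ the map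
\begin{equation}\label{eq:yoneda}
\operatorname{Hom}_A(M',X)\longrightarrow\operatorname{Hom}_\Gamma\bigl((M,M'),(M,X)\bigr)
\end{equation}
is bijective: for $M'=M$ both sides are $(M,X)$, and both sides are additive in $M'$.

An exact sequence of $A$-modules is \emph{$M$-exact} if it stays exact under $(M,-)$. An \emph{$M$-resolution of length $n$} of $X$ is an $M$-exact sequence
\[
0\to M_n\to\dots\to M_0\to X\to0,\qquad M_i\in\operatorname{add}M .
\]
The terms may be zero, so a resolution of length $n$ is also one of length $n+1$, and a direct sum of $M$-resolutions of length $n$ is again one. Since $(M,-)$ is left exact, a short exact sequence $0\to U\to U'\to X\to0$ is $M$-exact if and only if every map $M\to X$ lifts to $U'$. Then every map from a module in $\operatorname{add}M$ lifts, and if $M=\bigoplus_i Z_i$ it suffices to lift the maps from each $Z_i$.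

\begin{lemma}[Auslander's criterion]\label{lem:criterion}
Let $M\in A$-\textup{mod} be a generator and $\Gamma=\operatorname{End}_A(M)$.
\begin{enumerate}
\item[(a)] If every module has an $M$-resolution of length $n$, then $\operatorname{gl.dim}\Gamma\le n+2$.
\item[(b)] If $M$ is a generator-cogenerator and $\operatorname{gl.dim}\Gamma\le3$, then every module has an $M$-resolution of length $1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A finitely generated right $\Gamma$-module $H$ has a projective presentation $(M,M'')\to(M,M')\to H\to0$ with $M',M''\in\operatorname{add}M$. By \eqref{eq:yoneda} the first map is induced by some $\varphi\colon M''\to M'$, and its kernel is $(M,X)$ with $X=\ker\varphi$. An $M$-resolution of $X$ of length $n$ yields a projective resolution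
\[
0\to(M,M_n)\to\dots\to(M,M_0)\to(M,M'')\to(M,M')\to H\to0
\]
of length $n+2$.

(b) Take an exact sequence $0\to X\to J^0\to J^1$ with $J^0,J^1$ injective. Since $M$ is a cogenerator, $J^0,J^1\in\operatorname{add}M$. Hence $(M,X)$ is the kernel of a map of projective $\Gamma$-modules $(M,J^0)\to(M,J^1)$. The cokernel of this map has projective dimension at most $3$, and $(M,X)$ is a second syzygy of it, so $(M,X)$ has projective dimension at most $1$. By \eqref{eq:yoneda}, a projective resolution $0\to(M,M_1)\to(M,M_0)\to(M,X)\to0$ is induced by maps $M_1\to M_0\to X$. Exactness under $(M,-)$ gives exactness under $(A,-)$, because $A\in\operatorname{add}M$. So $0\to M_1\to M_0\to X\to0$ is exact.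
\end{proof}

\section{A generator with resolutions of length one}\label{sec:generator}

Let $A$ be an artin algebra and $I$ an ideal with $I^2=0$ and $A/I$ representation-finite. We regard $A/I$-modules as the $A$-modules annihilated by $I$. Let $N$ be the direct sum of representatives of the indecomposable $A/I$-modules, so that $\operatorname{add}N=A/I$-mod. For $X\in A$-mod put
\[
X_0=\{\xi\in X: I\xi=0\},\qquad Y=X/X_0 .
\]
As $I$ is a two-sided ideal, $X_0$ is a submodule; it is the largest submodule annihilated by $I$, so every map from an $A/I$-module to $X$ has image in $X_0$. As $I^2=0$, we have $IX\subseteq X_0$, so $Y$ is an $A/I$-module too.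

The first attempt is $M=N\oplus A$. Let $P(Y)\to Y$ be the projective cover over $A$, with kernel $\Omega Y$, and lift it to $q\colon P(Y)\to X$. Then $X_0\oplus P(Y)\to X$ is onto, and its kernel is isomorphic to $\Omega Y$. The difficulty is that $\Omega Y$ need not be annihilated by $I$. But $q(\Omega Y)\subseteq X_0$, so $q$ vanishes on $I\Omega Y$, and we may divide $P(Y)$ by this submodule. For every $A/I$-module $Y$ put
\[
\widehat Y=P(Y)/I\Omega Y ,
\]
and let
\[
G=N\oplus\bigoplus_Y\widehat Y,
\]
where $Y$ runs over the indecomposable summands of $N$. The sum is finite because $A/I$ is representation-finite. The construction $Y\mapsto\widehat Y$ is additive, so $\widehat Y\in\operatorname{add}G$ for every $A/I$-module $Y$.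

The module $G$ is a generator. Indeed, let $P$ be projective and $Y=P/IP$. The nilpotent ideal $I$ lies in $\operatorname{rad}(A)$, so $P\to Y$ is a projective cover, $\Omega Y=IP$, $I\Omega Y=0$, and $\widehat Y=P$.

\begin{example}
Let $A=k[t]/(t^4)$ and $I=(t^2)$. The indecomposable $A/I$-modules are $k$ and $k[t]/(t^2)$. For $Y=k$ we have $\Omega Y=(t)$, $I\Omega Y=(t^3)$ and $\widehat Y=k[t]/(t^3)$; for $Y=k[t]/(t^2)$ we have $\widehat Y=A$.
\end{example}

\begin{lemma}\label{lem:canonical}
For every $X\in A$-\textup{mod}, with $X_0$ and $Y$ as above, there is a $G$-exact sequence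
\begin{equation}\label{eq:canonical}
0\to\Omega Y/I\Omega Y\to X_0\oplus\widehat Y\to X\to0 ,
\end{equation}
whose second map restricts to the inclusion on $X_0$. It is a $G$-resolution of length $1$.
\end{lemma}

\begin{proof}
Let $\hat q\colon\widehat Y\to X$ be induced by $q$, and let $\nu\colon X\to Y$ be the canonical map; then $\nu\hat q\colon\widehat Y\to Y$ is onto with kernel $\Omega Y/I\Omega Y$. The map $(\xi,\zeta)\mapsto\xi+\hat q(\zeta)$ is onto, because its image contains $\ker\nu$ and maps onto $Y$. If $\xi+\hat q(\zeta)=0$, then $\nu\hat q(\zeta)=0$, so the kernel is $\{(-\hat q(\zeta),\zeta):\zeta\in\Omega Y/I\Omega Y\}$. The modules $\Omega Y/I\Omega Y$ and $X_0$ are annihilated by $I$ and lie in $\operatorname{add}N$, and $\widehat Y\in\operatorname{add}G$.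

It remains to lift maps from the summands of $G$. A map $N\to X$ has image in $X_0$, so it lifts. Let $\varphi\colon\widehat{Y'}\to X$ with $Y'$ an $A/I$-module, and let $\tilde\varphi\colon P(Y')\to X$ be its composite with the projection. From $I\tilde\varphi(\Omega Y')=\tilde\varphi(I\Omega Y')=0$ we get $\tilde\varphi(\Omega Y')\subseteq X_0$, so $\nu\tilde\varphi$ vanishes on $\Omega Y'$. Since $P(Y')$ is projective, there is $\ell\colon P(Y')\to P(Y)$ with $\nu q\ell=\nu\tilde\varphi$. Then $\ell(\Omega Y')\subseteq\ker\nu q=\Omega Y$, hence $\ell(I\Omega Y')\subseteq I\Omega Y$, and $\ell$ induces $\hat\ell\colon\widehat{Y'}\to\widehat Y$. Now $\nu(\varphi-\hat q\hat\ell)=0$, so $\varphi-\hat q\hat\ell$ has image in $X_0$, and $(\varphi-\hat q\hat\ell,\hat\ell)$ is a lift of $\varphi$.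
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
(a) follows from Lemma~\ref{lem:canonical} and Lemma~\ref{lem:criterion}(a) with $n=1$.

(b) Put $M=G\oplus DA$, a generator-cogenerator. Every module is the direct sum of an injective module, which lies in $\operatorname{add}M$ and is its own resolution, and a module $X$ without nonzero injective summand. We claim that \eqref{eq:canonical} is $M$-exact for such $X$. Maps from $\operatorname{add}G$ lift. Let $J\notin\operatorname{add}G$ be indecomposable injective; by hypothesis $IJ\subseteq\operatorname{soc}J$, so $J/\operatorname{soc}J$ is an $A/I$-module. By \eqref{eq:socle} a map $J\to X$ factors through $J/\operatorname{soc}J$, so its image lies in $X_0$ and it lifts. Lemma~\ref{lem:criterion}(a) with $n=1$ gives $\operatorname{gl.dim}\operatorname{End}_A(M)\le3$.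

(c) If $A$ is self-injective, the injective modules are projective and lie in $\operatorname{add}G$. If $\operatorname{rad}(A)\,I=0$, then $IJ$ is annihilated by $\operatorname{rad}(A)$, so $IJ\subseteq\operatorname{soc}J$ for every module $J$. In both cases (b) applies. If $I\operatorname{rad}(A)=0$, then $A^{\mathrm{op}}$ with the ideal $I$ is in the second case, and $(A/I)^{\mathrm{op}}$ is representation-finite by duality. Finally $\operatorname{rep.dim}(A)=\operatorname{rep.dim}(A^{\mathrm{op}})$: the duality $D$ exchanges projective and injective modules, so it takes generator-cogenerators to generator-cogenerators, and $\operatorname{End}_{A^{\mathrm{op}}}(DM)\cong\operatorname{End}_A(M)^{\mathrm{op}}$.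
\end{proof}

\section{Three-step modules and the commutator}\label{sec:towers}

Let $k$ be a field, $F=k\langle x,y\rangle$ the free algebra, $\partial=xy-yx\in F$, and $R=k[x,y]=F/(\partial)$. In contrast to our convention, an \emph{$F$-module} or \emph{$R$-module} $V$ is assumed to be finite-dimensional over $k$. An $F$-module is a vector space with two operators $x,y$, and it is an $R$-module if and only if $\partial V=0$.

\begin{example}\label{ex:origin}
Let $k=R/(x,y)$. The modules $E_1=R/(x^2,y)$ and $E_2=R/(x,y^2)$ are extensions of $k$ by $k$, glued by $x$ and by $y$. Let us try to stack them: we look for a module $V$ with three composition factors $k$ whose upper two layers form $E_1$ and whose lower two layers form $E_2$. Choose a basis $e_0,e_1,e_2$ such that $e_1,e_2$ span the submodule $E_2$, with $xe_1=0$, $ye_1=e_2$, $xe_2=ye_2=0$, and such that in $V/ke_2\cong E_1$ the classes of $e_0,e_1$ correspond to $1,x$. Then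
\[
xe_0=e_1+\lambda e_2,\qquad ye_0=\mu e_2\qquad(\lambda,\mu\in k).
\]
Every choice of $\lambda,\mu$ defines an $F$-module. But $xye_0=0$ and $yxe_0=e_2$, so $\partial e_0=-e_2\neq0$, and no choice defines an $R$-module.
\end{example}

In Section~\ref{sec:lower} the origin has to be replaced by a point of the plane that we cannot prescribe and that need not be $k$-rational. So let $\mathfrak m$ be any maximal ideal of $R$ and $K=R/\mathfrak m$, a finite extension of $k$ by the Nullstellensatz. The role of $x,y$ is taken by the elements $u,v$ of the next lemma.

\begin{lemma}\label{lem:uv}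
There are $u,v\in\mathfrak m$ whose classes form a $K$-basis of $\mathfrak m/\mathfrak m^2$.
\end{lemma}

\begin{proof}
The kernel $\mathfrak m\cap k[x]$ of $k[x]\to K$ is nonzero, because $K$ is finite over $k$, and prime. So it is generated by an irreducible polynomial $u$, and $k'=k[x]/(u)$ is a field. The image of $\mathfrak m$ in $R/Ru=k'[y]$ is a maximal ideal, generated by a monic polynomial; let $v\in\mathfrak m$ be a preimage of this polynomial. Then $\mathfrak m=(u,v)$, so the classes of $u,v$ span $\mathfrak m/\mathfrak m^2$. The element $u$ is prime in $R$, because $k'[y]$ is a domain, and $u\nmid v$, because the image of $v$ in $k'[y]$ is nonzero. Suppose $au+a'v\in\mathfrak m^2$, say $au+a'v=h_1u^2+h_2uv+h_3v^2$. Then $u(a-h_1u-h_2v)=v(h_3v-a')$. Hence $h_3v-a'=uh$ for some $h\in R$, and $a-h_1u-h_2v=vh$. So $a,a'\in\mathfrak m$, and the classes of $u,v$ are independent over $K$.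
\end{proof}

Put $E_1=R/(\mathfrak m^2+Rv)$ and $E_2=R/(\mathfrak m^2+Ru)$. By Lemma~\ref{lem:uv}, the submodule $\mathfrak mE_1=\mathfrak m/(\mathfrak m^2+Rv)$ is a one-dimensional $K$-space spanned by the class $\bar u\ne0$, and $\mathfrak mE_2$ is a one-dimensional $K$-space spanned by $\bar v\neq0$. This gives exact sequences of $R$-modules annihilated by $\mathfrak m^2$,
\[
0\to K\xrightarrow{\ \iota_i\ }E_i\xrightarrow{\ p_i\ }K\to0\qquad(i=1,2),
\]
with $p_i$ the canonical map, $\iota_1(1)=\bar u$ and $\iota_2(1)=\bar v$. A \emph{tower} at $\mathfrak m$ is an $F$-module $V$ containing $E_2$ as a submodule, together with an $F$-linear map $\rho\colon V\to E_1$ such that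
\begin{enumerate}
\item[(T1)] $p_1\rho\colon V\to K$ is onto with kernel $E_2$;
\item[(T2)] the restriction of $\rho$ to $E_2$ is $\iota_1p_2$.
\end{enumerate}
The image of $\rho$ contains $\iota_1(K)=\ker p_1$ by (T2) and maps onto $K$ by (T1), so $\rho$ is onto. Also $\ker\rho\subseteq E_2$ by (T1), so $\ker\rho=\ker p_2=\iota_2(K)$ by (T2). The modules of Example~\ref{ex:origin} are towers at $(x,y)$.

\begin{lemma}\label{lem:tower}
No tower at $\mathfrak m$ is an $R$-module.
\end{lemma}

\begin{proof}
Suppose that the tower $V$ is an $R$-module. Then $\rho$ is $R$-linear. Choose $e\in V$ with $\rho(e)=\bar1$. We compute $uve$ in two ways. First, $\rho(ve)=\bar v=0$ in $E_1$, so $ve\in\iota_2(K)$, which is annihilated by $\mathfrak m$; hence $u(ve)=0$. Second, $\rho(ue)=\bar u$ and $p_1(\bar u)=0$, so $ue\in E_2$ by (T1). By (T2), $\iota_1p_2(ue)=\bar u=\iota_1(1)$, so $p_2(ue)=1$ and $ue-\bar1\in\mathfrak mE_2$. As $v\,\mathfrak mE_2=0$, we get $v(ue)=\bar v\ne0$ in $E_2$. This contradicts $uv=vu$.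
\end{proof}

\begin{remark}
A tower that is an $R$-module is the same as a preimage of the class of $E_1$ under $\operatorname{Ext}^1_R(K,E_2)\to\operatorname{Ext}^1_R(K,K)$. By the long exact sequence of $0\to K\to E_2\to K\to0$, Lemma~\ref{lem:tower} says that this class has nonzero image in $\operatorname{Ext}^2_R(K,K)$. We do not use this reformulation.
\end{remark}

To turn Lemma~\ref{lem:tower} into a lower bound we need an algebra $A$ with an ideal $I$ as in the Question, and
\begin{enumerate}
\item[(i)] an exact full embedding $L$ of $F$-modules into $A$-mod whose image is closed under extensions, with arrows acting by fixed elements of $F$;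
\item[(ii)] an indecomposable injective $A$-module $Q$ with $\operatorname{Hom}_A(Q,L(V))\cong\ker(\partial|V)$.
\end{enumerate}
With (i), a resolution of $L(K)$ of length $1$ can be pushed out to a tower. With (ii), the fact that maps from $Q$ lift along the resolution forces the tower to be commutative.

\section{The algebra}\label{sec:algebra}

For a quiver with relations we compose paths from right to left. A module $X$ is then a representation: vector spaces $X_i=e_iX$ at the vertices and, for each arrow $i\to i'$, a linear map $X_i\to X_{i'}$, such that the relations hold. The space $e_{i'}Ae_i$ is spanned by the paths from $i$ to $i'$. The indecomposable injective modules are $J_i=D(e_iA)$, with action $(a\varphi)(a')=\varphi(a'a)$. The adjunction between tensor product and Hom gives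
\begin{equation}\label{eq:hominj}
\operatorname{Hom}_A(Z,J_i)\cong D(e_iA\otimes_AZ)= D(Z_i).
\end{equation}

Property (i) alone is easy to get. Three arrows $g_1,g_2,g_3\colon c\to b$, acting as $x,y,1$ on two copies of $V$, record an $F$-module $V$. The path algebra of this quiver has radical square zero, so its representation dimension is at most $3$ by Theorem~\ref{thm:positive}(c). The remaining vertices and arrows below serve to obtain (ii).

Indices $j$ are taken modulo $3$. Let $\Delta$ be the quiver of Figure~\ref{fig:quiver}, with vertices $c,c_1,c_2,c_3,b,b_1,b_2,b_3,s$ and arrows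
\[
\gamma_j\colon c\to c_j,\quad g_j\colon c\to b,\quad\beta_j\colon b\to b_j,\quad\delta_j\colon c_j\to b_j,\quad\varepsilon_j\colon c_j\to b_{j+1},\quad\sigma_j\colon b_j\to s .
\]
Let $A$ be the quotient of the path algebra $k\Delta$ by the relations, for $j=1,2,3$,
\begin{align*}
&\text{(R1)}\quad\varepsilon_j\gamma_j=\beta_{j+1}g_j,\qquad\delta_j\gamma_j=\beta_jg_{j+1};\\
&\text{(R2)}\quad\sigma_j\beta_j=0;\\
&\text{(R3)}\quad\sigma_j\delta_j=\sigma_{j+1}\varepsilon_j .
\end{align*}
Put $e_C=e_c+e_{c_1}+e_{c_2}+e_{c_3}$, $e_B=1-e_C$, and $I=e_BAe_C$.

\begin{figure}[ht]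
\centering
\begin{tikzpicture}[->,scale=0.9,every node/.style={inner sep=2pt}]
\node (s) at (0,0) {$s$};
\node (c1) at (90:2) {$c_1$}; \node (b2) at (30:2) {$b_2$};
\node (c2) at (-30:2) {$c_2$}; \node (b3) at (-90:2) {$b_3$};
\node (c3) at (210:2) {$c_3$}; \node (b1) at (150:2) {$b_1$};
\draw (c1) -- node[above left] {$\delta_1$} (b1);
\draw (c1) -- node[above right] {$\varepsilon_1$} (b2);
\draw (c2) -- node[right] {$\delta_2$} (b2);
\draw (c2) -- node[below right] {$\varepsilon_2$} (b3);
\draw (c3) -- node[below left] {$\delta_3$} (b3);
\draw (c3) -- node[left] {$\varepsilon_3$} (b1);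
\draw (b1) -- node[fill=white] {$\sigma_1$} (s);
\draw (b2) -- node[fill=white] {$\sigma_2$} (s);
\draw (b3) -- node[fill=white] {$\sigma_3$} (s);
\begin{scope}[xshift=4cm]
\node (c) at (1.1,1.2) {$c$}; \node (b) at (4.7,1.2) {$b$};
\foreach \j in {1,2,3} {
\node (cc\j) at (1.1*\j-1.1,-1.4) {$c_{\j}$};
\node (bb\j) at (1.1*\j+2.5,-1.4) {$b_{\j}$};
\draw (c) -- node[fill=white,pos=0.65] {$\gamma_{\j}$} (cc\j);
\draw (b) -- node[fill=white,pos=0.65] {$\beta_{\j}$} (bb\j); }
\draw (c) to[bend left=35] node[fill=white] {$g_1$} (b);
\draw (c) -- node[fill=white] {$g_2$} (b);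
\draw (c) to[bend right=35] node[fill=white] {$g_3$} (b);
\end{scope}
\end{tikzpicture}
\caption{The quiver $\Delta$ is the union of the two pictures, with vertices of the same name identified. The left picture is the support of the injective module $Q=D(e_sA)$, which is one-dimensional at each of its seven vertices. The arrows $g_j,\delta_j,\varepsilon_j$ lie in the ideal $I$.}
\label{fig:quiver}
\end{figure}

\begin{proposition}\label{prop:algebra}
We have $\operatorname{rad}^3(A)=0$ and $\dim_kA=39$. The space $I$ is an ideal with $I^2=0$, $Ie_B=0$ and $e_CI=0$, and $A/I\cong C\times B$ with $C=e_CAe_C$ and $B=e_BAe_B$ representation-finite.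
\end{proposition}

\begin{proof}
The relations are homogeneous of degree $2$, so $A$ is graded by path length. In degrees $0$ and $1$ a basis is given by the $9$ vertices and the $18$ arrows, and the degree $2$ part is the span of the paths of length $2$ modulo the span of the relations. From $c$ to $b_j$ there are five paths, and the two relations $\delta_j\gamma_j=\beta_jg_{j+1}$ and $\varepsilon_{j-1}\gamma_{j-1}=\beta_jg_{j-1}$ leave the basis $\beta_jg_1,\beta_jg_2,\beta_jg_3$ of $e_{b_j}Ae_c$. From $c_j$ to $s$ there are two paths, identified by (R3), so $e_sAe_{c_j}=k\sigma_j\delta_j$. From $b$ to $s$ the three paths vanish by (R2). Every path of length $3$ runs from $c$ to $s$ and is $\sigma_j$ times a path from $c$ to $b_j$, hence a multiple of $\sigma_j\beta_j=0$ in $A$. So $\operatorname{rad}^3(A)=0$ and $\dim_kA=9+18+9+3=39$.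

No arrow leads from $\{b,b_j,s\}$ to $\{c,c_j\}$, so $e_CAe_B=0$ and $A=C\oplus B\oplus I$. Hence $I$ is an ideal, $Ie_B=0=e_CI$, $I^2=Ie_BI=0$, and $A/I\cong C\times B$. The algebra $C$ is the path algebra of the quiver $c\to c_1,c_2,c_3$ of type $\mathbb D_4$. By Gabriel's theorem, the path algebra of a finite connected quiver without oriented cycles is representation-finite if and only if the underlying graph is a Dynkin diagram of type $\mathbb A$, $\mathbb D$ or $\mathbb E$. So $C$ is representation-finite. The algebra $B$ is given by the arrows $\beta_j,\sigma_j$ and the relations (R2). For a $B$-module $U$ choose complements $U_{b_j}=\ker\sigma_j\oplus U'_j$. Since $\operatorname{im}\beta_j\subseteq\ker\sigma_j$, the families $(U_b,(\ker\sigma_j)_j,0)$ and $(0,(U'_j)_j,U_s)$ are submodules, and $U$ is their direct sum. The first is a representation of $b\to b_1,b_2,b_3$ and the second of $b_1,b_2,b_3\to s$, both of type $\mathbb D_4$. So every indecomposable $B$-module is an indecomposable representation of one of these two quivers, and $B$ is representation-finite.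
\end{proof}

The ideal $I$ has the basis $g_j,\delta_j,\varepsilon_j,\beta_jg_i,\sigma_j\delta_j$. Relation (R2) is needed for the last step of the proof: without it, $B$ would be the path algebra of a quiver whose underlying graph contains a cycle, which is not representation-finite.

\subsection*{The embedding $L$} Put $(\theta_1,\theta_2,\theta_3)=(x,y,1)$ in $F$. For an $F$-module $V$ let $L(V)$ be the representation with $V$ at each of the eight vertices other than $s$, with $0$ at $s$, and with
\[
\gamma_j=\beta_j=1,\qquad g_j=\varepsilon_j=\theta_j,\qquad\delta_j=\theta_{j+1},\qquad\sigma_j=0 .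
\]
The relations (R1) read $\theta_j=\theta_j$ and $\theta_{j+1}=\theta_{j+1}$, and both sides of (R2) and (R3) are maps to $0$. So $L(V)$ is an $A$-module, and $L$ is an exact functor. The purpose of (R1) is that the actions of $\delta_j$ and $\varepsilon_j$ are forced once $\gamma_j,\beta_j,g_j$ are given and $\gamma_j$ is bijective. Let $\mathcal E$ be the full subcategory of $A$-mod consisting of the modules $E$ with $E_s=0$ on which $\gamma_1,\gamma_2,\gamma_3,\beta_1,\beta_2,\beta_3$ and $g_3$ are bijective. For $E\in\mathcal E$ the space $E_c$ is an $F$-module, with $x$ acting as $g_3^{-1}g_1$ and $y$ as $g_3^{-1}g_2$; thus $g_j=g_3\theta_j$ on $E_c$. The functor $E\mapsto E_c$ is exact, and $L(V)_c=V$.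

\begin{lemma}\label{lem:L}
The functor $L$ is an equivalence from $F$-modules to $\mathcal E$ with inverse $E\mapsto E_c$. The natural isomorphism $L(E_c)\to E$ is the identity when $E=L(V)$. The subcategory $\mathcal E$ is closed under extensions.
\end{lemma}

\begin{proof}
For $E\in\mathcal E$ define $L(E_c)\to E$ to be $1$ at $c$, $\gamma_j$ at $c_j$, $g_3$ at $b$ and $\beta_jg_3$ at $b_j$. These maps are bijective, natural in $E$, and identities when $E=L(V)$. They commute with $\gamma_j$ and $\beta_j$ by construction, and with $g_j$ because $g_j=g_3\theta_j$. For $\delta_j$ and $\varepsilon_j$, (R1) gives $\delta_j\gamma_j=\beta_jg_{j+1}=(\beta_jg_3)\theta_{j+1}$ and $\varepsilon_j\gamma_j=\beta_{j+1}g_j=(\beta_{j+1}g_3)\theta_j$. Together with $L(V)_c=V$, this shows that the two functors are inverse equivalences. If $0\to E'\to E\to E''\to0$ is exact with $E',E''\in\mathcal E$, then $E_s=0$, and each of the seven arrows is bijective on $E$ by the five lemma.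
\end{proof}

\subsection*{The injective module $Q$} Let $Q=J_s=D(e_sA)$. The space $e_sA$ has the basis $\sigma_j\delta_j,\sigma_j,e_s$; let $z_{c_j},z_{b_j},z_s$ be the dual basis, where the index names the vertex at which the element lies. Because of (R2), $Q_c=Q_b=0$. The nonzero actions of arrows are
\[
\delta_jz_{c_j}=z_{b_j},\qquad\varepsilon_jz_{c_j}=z_{b_{j+1}},\qquad\sigma_jz_{b_j}=z_s ;
\]
the second holds since $(\varepsilon_jz_{c_j})(\sigma_{j+1})=z_{c_j}(\sigma_{j+1}\varepsilon_j)=z_{c_j}(\sigma_j\delta_j)=1$ by (R3). So $Q/\operatorname{soc}Q$ is the hexagon in Figure~\ref{fig:quiver} with identity maps, and a map from $Q$ to $L(V)$ is a consistent choice of elements around the hexagon.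

\begin{lemma}\label{lem:Q}
The map $\psi\mapsto\psi(z_{c_1})$ is an isomorphism $\operatorname{Hom}_A(Q,L(V))\cong\ker(\partial|V)$, natural in the $F$-module $V$.
\end{lemma}

\begin{proof}
A homomorphism is a family of linear maps at the vertices that commutes with all arrows. Since $Q_c=Q_b=0$ and $L(V)_s=0$, such a family consists of the images $t_j\in V$ of $z_{c_j}$ and $r_j\in V$ of $z_{b_j}$. The arrows $\gamma_j,g_j,\beta_j$ start where $Q$ is zero and $\sigma_j$ ends where $L(V)$ is zero, so they impose no condition. The arrows $\delta_j$ and $\varepsilon_{j-1}$ impose $r_j=\theta_{j+1}t_j$ and $r_j=\theta_{j-1}t_{j-1}$. So homomorphisms correspond to triples $(t_1,t_2,t_3)$ with $\theta_{j+1}t_j=\theta_{j-1}t_{j-1}$ for all $j$, that is,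
\[
yt_1=t_3\quad(j=1),\qquad t_2=xt_1\quad(j=2),\qquad xt_3=yt_2\quad(j=3).
\]
The first two equations determine $t_2,t_3$ from $t_1$, and the third becomes $xyt_1=yxt_1$.
\end{proof}

\section{The lower bound}\label{sec:lower}

Let $A$ be the algebra of Section~\ref{sec:algebra}. We want to show that for each candidate $M$ some module $L(R/\mathfrak m)$ has no $M$-resolution of length $1$. The ideal $\mathfrak m$ must depend on $M$, since $L(R/\mathfrak m)$ may be a summand of $M$. The next lemma shows that $M$, being finitely presented, behaves like a projective module with respect to $L$ near a suitable point of the plane.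

\begin{lemma}\label{lem:generic}
For every $M\in A$-\textup{mod} there is a maximal ideal $\mathfrak m$ of $R$ with the following property.
\begin{enumerate}
\item[$(\ast)$] If $V\to V''$ is a surjection of $R$-modules annihilated by $\mathfrak m^2$ and $M'\in\operatorname{add}M$, then every map $M'\to L(V'')$ lifts to $L(V)$.
\end{enumerate}
\end{lemma}

\begin{proof}
It suffices to treat $M'=M$. The formulas defining $L$ make sense for the infinite-dimensional module $R$ and give a left $A$-module $L(R)$. The arrows act through multiplication by $1,x,y$, so the action of $A$ commutes with multiplication by elements of $R$. Thus $L(R)$ is an $A$-$R$-bimodule, $L(R)\cong R^8$ over $R$, and $L(V)=L(R)\otimes_RV$ for every $R$-module $V$. Choose a presentation $A^p\to A^q\to M\to0$ with matrix $(a_{il})$ over $A$. For every $A$-module $U$, the space $\operatorname{Hom}_A(M,U)$ is the kernel of $U^q\to U^p$, $(\xi_l)_l\mapsto(\sum_la_{il}\xi_l)_i$. For $U=L(R)$ this is an $R$-linear map $d\colon R^{8q}\to R^{8p}$, and $\operatorname{Hom}_A(M,L(V))=\ker(d\otimes_RV)$, naturally in $V$.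

Taking kernels does not commute with $\otimes_RV$ in general, but it does after inverting one polynomial. Let $H=\operatorname{Coker}d$, and choose elements of $H$ whose images form a basis of $H\otimes_R\operatorname{Frac}R$. They define a map $R^r\to H$ that becomes an isomorphism over $\operatorname{Frac}R$. Its kernel is a torsion submodule of $R^r$, hence zero, and its cokernel is a finitely generated torsion module, hence annihilated by some $0\ne f\in R$. So $H_f\cong R_f^r$ is free over the localization $R_f$. Therefore $0\to\operatorname{im}d_f\to R_f^{8p}\to H_f\to0$ splits and $\operatorname{im}d_f$ is projective, and then $0\to\ker d_f\to R_f^{8q}\to\operatorname{im}d_f\to0$ splits. Split sequences stay exact under tensor products. If $f$ acts bijectively on $V$, then $V$ is an $R_f$-module, $d\otimes_RV=d_f\otimes_{R_f}V$, and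
\[
\operatorname{Hom}_A(M,L(V))=\ker(d_f)\otimes_{R_f}V .
\]
The right side is a right exact functor of $V$, so it preserves surjections.

Some maximal ideal $\mathfrak m$ does not contain $f$. Otherwise $1+xf$ would lie in no maximal ideal, so it would be a unit of $R$, that is, a constant, which forces $f=0$. The ring $R/\mathfrak m^2$ is local with maximal ideal $\mathfrak m/\mathfrak m^2$, so $f$ is invertible in it and acts bijectively on every module annihilated by $\mathfrak m^2$.
\end{proof}

If $k$ is the field with $n$ elements, the polynomial $x^n-x$ vanishes at all $k$-rational points of the plane. This is why the argument has to allow residue fields $K\ne k$.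

\begin{proposition}\label{prop:lower}
Let $M\in A$-\textup{mod} with $Q\in\operatorname{add}M$, let $\mathfrak m$ be a maximal ideal with property $(\ast)$ for $M$, and let $K=R/\mathfrak m$. Then $W=L(K)$ has no $M$-resolution of length $1$.
\end{proposition}

\begin{proof}
Suppose that $0\to M_1\xrightarrow{\,i\,}M_0\xrightarrow{\,\pi\,}W\to0$ is an $M$-resolution. Let $E_1,E_2,\iota_1,\iota_2,p_1,p_2$ be as in Section~\ref{sec:towers}.

\emph{Step 1: a tower.} By $(\ast)$ for $M_0$ and $p_1$ there is $\pi'\colon M_0\to L(E_1)$ with $L(p_1)\pi'=\pi$. Since $L(p_1)\pi'i=\pi i=0$ and $L$ is exact, $\pi'i=L(\iota_1)h$ for some $h\colon M_1\to L(K)$. So the resolution maps to the extension $L(E_1)$. To place a third layer underneath, we have to lift $h$ along $L(p_2)$. This is possible by $(\ast)$ for $M_1$ and $p_2$: there is $h'\colon M_1\to L(E_2)$ with $L(p_2)h'=h$. Let $\widetilde E$ be the pushout of $i$ and $h'$, that is, the quotient of $M_0\oplus L(E_2)$ by the elements $(i(\xi),-h'(\xi))$. The maps $\pi'$ and $L(\iota_1p_2)$ satisfy $L(\iota_1p_2)h'=L(\iota_1)h=\pi'i$, so they define $\tilde\rho\colon\widetilde E\to L(E_1)$.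 We obtain a diagram with exact rows
\[
\begin{array}{ccccccccc}
0&\to&M_1&\xrightarrow{\ i\ }&M_0&\xrightarrow{\ \pi\ }&W&\to&0\\[2pt]
&&{\scriptstyle h'}\big\downarrow\ \ &&\big\downarrow&&\big\Vert&&\\[2pt]
0&\to&L(E_2)&\longrightarrow&\widetilde E&\xrightarrow{\ \tilde\pi\ }&W&\to&0\\[2pt]
&&{\scriptstyle L(p_2)}\big\downarrow\qquad&&{\scriptstyle\tilde\rho}\big\downarrow\ \ &&\big\Vert&&\\[2pt]
0&\to&L(K)&\xrightarrow{L(\iota_1)}&L(E_1)&\xrightarrow{L(p_1)}&W&\to&0
\end{array}
\]
where $\tilde\pi$ is induced by $\pi$ on $M_0$ and $0$ on $L(E_2)$. The upper squares and the lower left square commute by construction. The lower right square commutes because $L(p_1)\pi'=\pi$ on $M_0$ and $L(p_1\iota_1p_2)=0$ on $L(E_2)$. By Lemma~\ref{lem:L}, $\widetilde E\in\mathcal E$. Apply the exact functor $E\mapsto E_c$ to the two lower rows and put $V=\widetilde E_c$, $\rho=\tilde\rho_c$. Then $V$ contains $E_2$, the map $p_1\rho=\tilde\pi_c$ is onto with kernel $E_2$, and $\rho|_{E_2}=\iota_1p_2$. So $V$ is a tower at $\mathfrak m$.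

\emph{Step 2: the tower is commutative.} Since $Q\in\operatorname{add}M$ and the top row is $M$-exact, every map $Q\to W$ lifts to $M_0$, and hence along $\tilde\pi$ to $\widetilde E$. Under the isomorphism $\widetilde E\cong L(V)$ of Lemma~\ref{lem:L} the map $\tilde\pi$ becomes $L(p_1\rho)$. By Lemma~\ref{lem:Q}, $p_1\rho$ maps $\ker(\partial|V)$ onto $\ker(\partial|K)=K$. Also $\ker p_1\rho=E_2\subseteq\ker(\partial|V)$, because $E_2$ is an $R$-module. A subspace of $V$ that contains the kernel of $p_1\rho$ and maps onto $K$ is all of $V$. So $\partial V=0$, and $V$ is an $R$-module. This contradicts Lemma~\ref{lem:tower}.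
\end{proof}

\begin{corollary}\label{cor:lower}
$\operatorname{rep.dim}(A)\ge4$.
\end{corollary}

\begin{proof}
Otherwise there is a generator-cogenerator $M$ with $\operatorname{gl.dim}\operatorname{End}_A(M)\le3$. Then $Q\in\operatorname{add}M$, and every module has an $M$-resolution of length $1$ by Lemma~\ref{lem:criterion}(b). This contradicts Lemma~\ref{lem:generic} and Proposition~\ref{prop:lower}.
\end{proof}

With Proposition~\ref{prop:algebra}, this answers the Question in the negative.

\begin{remark}
The length of the resolution enters when $h$ is lifted: for a longer resolution $\ker\pi$ need not lie in $\operatorname{add}M$, and $(\ast)$ does not apply to it. The hypothesis $Q\in\operatorname{add}M$ enters only in Step~2 and cannot be dropped, since all modules have $G$-resolutions of length $1$ by Lemma~\ref{lem:canonical}. In particular $Q\notin\operatorname{add}G$. Moreover $IQ$ contains $z_{b_j}=\delta_jz_{c_j}\notin\operatorname{soc}Q$, so $Q$ violates the hypothesis of Theorem~\ref{thm:positive}(b).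
\end{remark}

\section{The upper bound}\label{sec:upper}

By Lemma~\ref{lem:criterion}(a) it suffices to find a generator-cogenerator $M$ such that every module has an $M$-resolution of length $2$. We take $M=G\oplus S$, where $S$ contains the injective modules, and correct the sequence \eqref{eq:canonical} by adding a term from $\operatorname{add}S$ in the middle.

\subsection*{One more step} Let $A$, $I$, $N$, $G$ be as in Section~\ref{sec:generator}. Write $[G](Z,X)$ for the set of maps $Z\to X$ that factor through a module in $\operatorname{add}G$, and define $[N](Z,X)$ in the same way. These sets are closed under sums and under composition with arbitrary maps on either side, and $[N]\subseteq[G]$. A map whose image is annihilated by $I$ lies in $[N]$. Every map in $[G]$ lifts along a $G$-exact sequence.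

\begin{lemma}\label{lem:step}
Let $S=Z_1\oplus\dots\oplus Z_r$ and $M=G\oplus S$. Let $X\in A$-\textup{mod}, and let $g\colon S_X\to X$ with $S_X\in\operatorname{add}S$ be such that for each $Z\in\{Z_1,\dots,Z_r\}$:
\begin{enumerate}
\item[($\alpha$)] every map $Z\to X$ lies in $g\operatorname{Hom}_A(Z,S_X)+[G](Z,X)$;
\item[($\beta$)] if $f\colon Z\to S_X$ and $gf\in[G]$, then $f\in[G]$.
\end{enumerate}
Then $X$ has an $M$-resolution of length $2$.
\end{lemma}

The two conditions say that $g$ induces a bijection $\operatorname{Hom}_A(Z,S_X)/[G]\to\operatorname{Hom}_A(Z,X)/[G]$. Surjectivity makes the first step $M$-exact; injectivity ensures that the kernel can be resolved by $G$ alone.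

\begin{proof}
Let $0\to G_1'\to G_0'\xrightarrow{\,\pi'\,}X\to0$ and $0\to G_1''\to G_0''\xrightarrow{\,\pi''\,}S_X\to0$ be the $G$-resolutions of Lemma~\ref{lem:canonical}, with $G_1'$, $G_1''$ regarded as submodules. The map $(\pi',g)\colon G_0'\oplus S_X\to X$ is onto. Maps $G\to X$ lift to $G_0'$. By ($\alpha$), a map $Z\to X$ is the sum of a map that lifts to $S_X$ and a map that lifts to $G_0'$. So $0\to U\to G_0'\oplus S_X\to X\to0$ is $M$-exact, where $U=\{(\xi,\eta):\pi'(\xi)+g(\eta)=0\}$.

The projection $\tau\colon U\to S_X$ is onto, because $\pi'$ is onto, and its kernel is $G_1'$. The map $-g\pi''\colon G_0''\to X$ lifts to $\lambda\colon G_0''\to G_0'$, and $\mu=(\lambda,\pi'')\colon G_0''\to U$ satisfies $\tau\mu=\pi''$. The map $G_1'\oplus G_0''\to U$ given by the inclusion and $\mu$ is onto, because its image contains $\ker\tau$ and maps onto $S_X$. Its kernel is $\{(-\mu(\zeta),\zeta):\zeta\in G_1''\}\cong G_1''$. We show that $0\to G_1''\to G_1'\oplus G_0''\to U\to0$ is $M$-exact. Let $\varphi\colon Z\to U$ with $Z=G$ or $Z=Z_i$, and put $f=\tau\varphi$. On $U$ the map $g\tau$ equals the negative of $U\to G_0'\to X$,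 so $gf\in[G]$. Hence $f\in[G]$, by ($\beta$) if $Z=Z_i$ and by definition if $Z=G$. So $f=\pi''\tilde f$ for some $\tilde f\colon Z\to G_0''$. Then $\tau(\varphi-\mu\tilde f)=0$, so $\varphi-\mu\tilde f$ has image in $G_1'$, and $\varphi$ lifts. Splicing the two sequences gives the $M$-resolution
\[
0\to G_1''\to G_1'\oplus G_0''\to G_0'\oplus S_X\to X\to0 .\qedhere
\]
\end{proof}

\subsection*{The injective modules} From now on $A$ and $I$ are as in Section~\ref{sec:algebra}. Besides $Q=J_s$ there are the following indecomposable injective modules.

The modules $J_c$ and $J_{c_j}$ are annihilated by $I$, because $e_CAI\subseteq e_CI=0$. They lie in $\operatorname{add}N$.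

The module $J_b$ has the basis $z_b,w_1,w_2,w_3$ dual to $e_b,g_1,g_2,g_3$, with $w_l$ at the vertex $c$. The only nonzero actions of arrows are $g_lw_l=z_b$. So $IJ_b=kz_b=\operatorname{soc}J_b$.

The module $J_{b_j}$ has the basis $z_{b_j},z_b,z_{c_j},z_{c_{j-1}},w_1,w_2,w_3$ dual to the basis $e_{b_j}$, $\beta_j$, $\delta_j$, $\varepsilon_{j-1}$, $\beta_jg_1$, $\beta_jg_2$, $\beta_jg_3$ of $e_{b_j}A$. From $\delta_j\gamma_j=\beta_jg_{j+1}$ and $\varepsilon_{j-1}\gamma_{j-1}=\beta_jg_{j-1}$ we read off the nonzero actions:
\[
g_lw_l=z_b,\quad\gamma_jw_{j+1}=z_{c_j},\quad\gamma_{j-1}w_{j-1}=z_{c_{j-1}},\quad\beta_jz_b=\delta_jz_{c_j}=\varepsilon_{j-1}z_{c_{j-1}}=z_{b_j}.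
\]
The socle is $kz_{b_j}$, and $z_b\in IJ_{b_j}$ is not in it. So $J_{b_j}$ and $Q$ are the injective modules to which the argument for Theorem~\ref{thm:positive}(b) does not apply directly.

One could try $S=DA$ and build $S_X$ from copies of $Q$ and $J_{b_j}$. Condition ($\beta$) is easy to check when all maps between different summands lie in $[N]$, and here this is not evident: by \eqref{eq:hominj} there is a map $Q\to J_{b_j}$ that is nonzero at $b_j$, and its image contains $z_{c_j}$, which $\delta_j\in I$ does not annihilate. By \eqref{eq:socle}, however, we may replace $J_{b_j}$ by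
\[
T_j=J_{b_j}/\operatorname{soc}J_{b_j},\qquad\text{with projection }\pi_j\colon J_{b_j}\to T_j .
\]
The module $T_j$ has the basis $z_b,z_{c_j},z_{c_{j-1}},w_1,w_2,w_3$; it is zero at $b_1,b_2,b_3$ and $s$, it is generated by $w_1,w_2,w_3$, and $IT_j=kz_b$.

\begin{lemma}\label{lem:homs}
\begin{enumerate}
\item[(a)] $\operatorname{End}_A(Q)=k$, and $\operatorname{Hom}_A(Z,Q)=0$ for $Z=T_l,J_{b_l},J_b$.
\item[(b)] Every map $Q\to T_j$ lies in $[N]$.
\item[(c)] $\operatorname{End}_A(T_j)=k$, and $\operatorname{Hom}_A(Z,T_j)=0$ for $Z=J_b$ and for $Z=T_l$ with $l\ne j$.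
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:hominj}, $\operatorname{Hom}_A(Z,Q)\cong D(Z_s)$. This is one-dimensional for $Z=Q$ and zero for the other modules.

(b) The only vertices at which both $Q$ and $T_j$ are nonzero are $c_j$ and $c_{j-1}$. So the image lies in the span of $z_{c_j},z_{c_{j-1}}$, which is annihilated by all arrows in $T_j$, hence by $I$.

(c) Let $Z$ be $J_b$ or any $T_l$, and $f\colon Z\to T_j$. Then $f(z_b)=\lambda z_b$ with $\lambda\in k$. Write $f(w_l)=\sum_i\lambda_iw_i$ and apply $g_i$: we get $\lambda_iz_b=f(g_iw_l)$, which is $\lambda z_b$ for $i=l$ and $0$ otherwise. So $f(w_l)=\lambda w_l$ for all $l$, and this determines $f$, because $Z$ is generated by the $w_l$. For $Z=T_j$ we get $f=\lambda\,\mathrm{id}$. In the other cases $\gamma_jw_{j+1}=0$ in $Z$. For $Z=J_b$ all $\gamma$'s act as zero. For $Z=T_l$ the nonzero products are $\gamma_lw_{l+1}$ and $\gamma_{l-1}w_{l-1}$; the first equals $\gamma_jw_{j+1}$ only if $l=j$, and in the second the two indices agree. Therefore $0=f(\gamma_jw_{j+1})=\lambda\gamma_jw_{j+1}=\lambda z_{c_j}$ in $T_j$, so $\lambda=0$ and $f=0$.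
\end{proof}

The module $J_{b_j}$ is still a summand of $M$, so ($\beta$) must be checked for it. The next lemma reduces this to $T_j$.

\begin{lemma}\label{lem:pij}
Let $X\in A$-\textup{mod} and $\varphi\colon T_j\to X$. If $\varphi\pi_j\in[G]$, then $\varphi\in[N]$.
\end{lemma}

\begin{proof}
The map $\varphi\pi_j$ lifts along \eqref{eq:canonical}, so $\varphi\pi_j=\psi+\hat q\chi$ with $\psi\colon J_{b_j}\to X_0$ and $\chi\colon J_{b_j}\to\widehat Y$. Since $Ie_B=0$, we have $e_BX\subseteq X_0$, so $Y=X/X_0$ is zero at the vertices $b,b_l,s$, and $P(Y)$ is a direct sum of copies of $Ae_c$ and $Ae_{c_l}$. Since $e_CI=0$, we have $e_C\widehat Y=e_CP(Y)$. At the vertex $c$ the module $Ae_{c_l}$ is zero, and $Ae_c$ has the basis $e_c$, which $\gamma_{j+1}$ sends to the nonzero element $\gamma_{j+1}$. So $\gamma_{j+1}$ is injective on $\widehat Y_c$. On the other hand $J_{b_j}$ is zero at $c_{j+1}$, so $\gamma_{j+1}\chi(w_l)=\chi(\gamma_{j+1}w_l)=0$ and $\chi(w_l)=0$ for all $l$. Hence $\varphi(w_l)=\psi(w_l)\in X_0$, and $\varphi(z_b)=g_l\varphi(w_l)=0$ because $g_l\in I$. Thus $I\varphi(T_j)=\varphi(IT_j)=k\varphi(z_b)=0$.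
\end{proof}

\begin{proposition}\label{prop:upper}
Let $S$ be the direct sum of the nine indecomposable injective modules and $T_1,T_2,T_3$, and let $M=G\oplus S$. Then $\operatorname{gl.dim}\operatorname{End}_A(M)\le4$.
\end{proposition}

\begin{proof}
Injective modules lie in $\operatorname{add}M$. By Lemmas~\ref{lem:criterion}(a) and~\ref{lem:step} it suffices to find $g$ with ($\alpha$) and ($\beta$) for every $X$ without nonzero injective summand. Choose maps $f_1,\dots,f_n\colon Q\to X$ whose classes form a $k$-basis of $\operatorname{Hom}_A(Q,X)/[G](Q,X)$, and for each $j$ maps $f_{j,1},\dots,f_{j,n_j}\colon T_j\to X$ whose classes form a $k$-basis of $\operatorname{Hom}_A(T_j,X)/[G](T_j,X)$. They are the components of a map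
\[
g\colon S_X=Q^n\oplus T_1^{n_1}\oplus T_2^{n_2}\oplus T_3^{n_3}\longrightarrow X .
\]
For $Z=J_c$ and $Z=J_{c_j}$ every map from $Z$ lies in $[N]$, so both conditions hold. We check the remaining summands of $S$.

\emph{Condition} ($\alpha$). For $Z=Q$ and $Z=T_j$ it holds because the chosen maps span the quotients. By \eqref{eq:socle}, a map $J_{b_j}\to X$ has the form $\varphi\pi_j$ with $\varphi\colon T_j\to X$; write $\varphi=g\varphi_1+\varphi_2$ with $\varphi_2\in[G]$ and compose with $\pi_j$. By \eqref{eq:socle}, a map $J_b\to X$ vanishes on $\operatorname{soc}J_b=IJ_b$, so its image is annihilated by $I$ and it lies in $[N]$.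

\emph{Condition} ($\beta$). Let $f\colon Z\to S_X$ with $gf\in[G]$.

$Z=Q$. By Lemma~\ref{lem:homs}(a) the components of $f$ into $Q^n$ are scalars $\lambda_1,\dots,\lambda_n$, and by (b) the other components lie in $[N]$. So $gf\equiv\sum_i\lambda_if_i$ modulo $[N]$. Hence $\sum_i\lambda_if_i\in[G]$, all $\lambda_i$ vanish, and $f\in[N]$.

$Z=T_j$. By Lemma~\ref{lem:homs}(a) and (c), the components of $f$ into $T_j^{n_j}$ are scalars $\lambda_i$ and the others are zero. So $gf=\sum_i\lambda_if_{j,i}\in[G]$, all $\lambda_i$ vanish, and $f=0$.

$Z=J_{b_j}$. By Lemma~\ref{lem:homs}(a) the components into $Q^n$ are zero. The other components vanish on $z_{b_j}$, since each $T_l$ is zero at $b_j$. So $f=f'\pi_j$ with $f'\colon T_j\to S_X$. From $gf'\pi_j\in[G]$ and Lemma~\ref{lem:pij} we get $gf'\in[N]$. The previous case gives $f'=0$, so $f=0$.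

$Z=J_b$. By Lemma~\ref{lem:homs}(a) and (c), $f=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The statements about $A$, $I$ and $A/I$ are Proposition~\ref{prop:algebra}. The module $M$ of Proposition~\ref{prop:upper} is a generator-cogenerator, so $\operatorname{rep.dim}(A)\le4$, and equality holds by Corollary~\ref{cor:lower}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{On the finitistic dimension conjecture I: related to representation-finite algebras}, \texttt{https://core.ac.uk/download/pdf/82058653.pdf}.
\end{thebibliography}
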